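# Shortest witnesses against closure under Kleene plus

## 1. Plus-closed languages, witnesses, and three extremal functions

Throughout, $\Sigma$ is a finite alphabet. A DFA has a finite state set $Q$, a start state $q_0$, a set $F\subseteq Q$ of final states and a transition function. We write $qw$ for the state reached from $q$ by reading the word $w$, so $q(uv)=(qu)v$, and the accepted language is $L=\{w: q_0w\in F\}$. Every DFA here is **complete**: $qa$ is defined for every state $q$ and every letter $a$. A missing transition can always be sent to an extra sink, but the sink then counts as a state. The logarithm $\log$ has any fixed base, and $\ln$ is natural.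

**Definition (plus-closed, witness).** A regular language $L$ is *$+$-closed* if $w\in L$ implies $w^k\in L$ for every $k\ge 1$. If $L$ is not $+$-closed, a *witness* is a word $w\in L$ such that $w^k\notin L$ for some $k>1$. Its size is its length $|w|$.

*Example.* Over $\{a\}$, the words of even length form a $+$-closed language. The words of odd length do not: $a$ is in the language and $aa$ is not, so $a$ is a witness. The exponent need not be $2$. Take the $3$-cycle $q_0\to q_1\to q_2\to q_0$ with $F=\{q_1,q_2\}$, so that $L$ consists of the words of length not divisible by $3$. If $|w|\equiv 1$ or $2 \pmod 3$, then $2|w|\equiv 2$ or $1$, so $w\in L$ implies $w^2\in L$. But $w^3\notin L$. The empty word is never a witness, since all its powers are equal.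

**Definition ($f$ and $f_s$).** For $n\ge2$ let $f(n)$ be the maximum length of a shortest witness, over all finite alphabets and all complete $n$-state DFAs whose language is not $+$-closed. Let $f_s(n)$ be the same quantity restricted to alphabets of size exactly $s$.

The alphabet in the definition of $f$ is not bounded and may depend on the DFA. (The lengths in question are bounded in terms of $n$, as Section 5 shows, so the maximum exists.)

*Example.* Let $a$ act as the $n$-cycle $q_0\to q_1\to\dots\to q_{n-1}\to q_0$ with $F=\{q_{n-1}\}$. The shortest word of $L$ is $a^{n-1}$. Its square has length $2n-2\equiv n-2\not\equiv n-1\pmod n$, so it is not in $L$. Hence $a^{n-1}$ is a shortest witness, and $f(n)\ge f_1(n)\ge n-1$.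

**Definition ($g_k$).** For a prime $k$ let $g_k(n)$ be the maximum, over the $n$-state complete DFAs for which such a word exists, of the least length of a $w\in L$ with $w^i\notin L$ for some $2\le i\le k$.

*Example.* For the $3$-cycle above no word qualifies when $k=2$, so this DFA does not count for $g_2(3)$. When $k=3$ the word $a$ qualifies.

## 2. The growth of $\log f(n)$

The paper "Regular Languages Closed Under Kleene Plus" (http://www.cs.toronto.edu/~yuvalf/PlusClosed.pdf) asks for the best upper bound on the size of the smallest witness. A bound $f(n)\le n^{O(n)}$ is known. We want the order of growth of $\log f(n)$, with matching upper and lower bounds. The cycle gives only $f(n)\ge n-1$, so the starting gap is between $\log n$ and $n\log n$.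

**Theorem 1.** $\log f(n)=\Theta(n)$, that is, $f(n)=2^{\Theta(n)}$. So the bound $n^{O(n)}$ can be improved to $2^{O(n)}$, and this is optimal up to the constant in the exponent. More precisely, $3^{(n-2)/6}\le f(n)$ for $n\ge 8$, and
$$3^{\,n/3-o(n)}\le f(n)\le\binom{n}{\lfloor n/2\rfloor}e^{(2+o(1))\sqrt{n\ln n}}=2^{\,n+O(\sqrt{n\log n})}.$$

**Theorem 2 (fixed alphabet size).** $f_1(n)=n-1$ for all $n\ge2$, and $\log f_s(n)=\Theta(n)$ for $s\ge2$, uniformly in $s$. The exponential lower bound thus already holds for binary alphabets.

**Theorem 3 (bounded exponent).** For every fixed prime $k$, $g_k(n)=\Theta(n^k)$.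

Theorem 1 gives
$$\frac{\log_2 3}{3}\approx 0.528\le\liminf\frac{\log_2 f(n)}{n}\le\limsup\frac{\log_2 f(n)}{n}\le1;$$
the exact constant is not determined here.

## 3. Two states, and one letter

**Two states.** We show $f(2)=1$. Let $w$ be a witness for a $2$-state DFA, and consider the sequence $q_0,\,q_0w,\,q_0w^2,\dots$. If $q_0w=q_0$, the sequence is constant and $w$ is not a witness. So $q_0w=q$ is the other state, and $q\in F$. If $qw=q$, all later terms are $q\in F$, again impossible. So $qw=q_0$, and $q_0\notin F$ because some term is not final. Thus $w$ swaps the two states. Then every letter of $w$ acts as a permutation, and not all of these permutations are trivial, so some letter is itself the swap. That letter is a witness of length $1$.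

**One letter.** This step proves $f_1(n)\le n-1$, which with the cycle example gives the first part of Theorem 2. Let $q_i=q_0a^i$. This sequence has a tail $t\ge0$ and a period $c\ge1$ with $t+c\le n$: we have $q_i=q_{i'}$ exactly when $i=i'$, or $i,i'\ge t$ and $i\equiv i'\pmod c$. Suppose $a^\ell$ is a witness with $\ell\ge n$. Then $\ell-c\ge t$.

If $\ell-c=0$, then $t=0$ and $q_{k\ell}=q_{kc}=q_0$ for all $k$, so all powers of $a^\ell$ are accepted or none is, contradicting that $a^\ell$ is a witness. Otherwise, for all $k\ge 1$ we have $k(\ell-c)\ge t$, $k\ell\ge t$ and $k(\ell-c)\equiv k\ell\pmod c$, so $q_{k(\ell-c)}=q_{k\ell}$. Hence $a^{\ell-c}$ is a shorter witness. So a shortest witness has length at most $n-1$, and $f_1(n)=n-1$.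

## 4. The chain of a witness

We need to know what a word must do in order to be a witness. The answer is a finite list of conditions of the form "send this state to that state".

**Definition (chain).** Let $w$ be a witness and $p_i=q_0w^i$, so $p_0=q_0$ and $p_1\in F$. Let $j\ge2$ be least with $p_j\notin F$; it exists because $w$ is a witness. Then $p_1,\dots,p_{j-1}\in F$. The *chain* of $w$ is $(p_0,\dots,p_j)$.

*Example.* In the $3$-cycle with $F=\{q_1,q_2\}$ the chain of $a$ is $(q_0,q_1,q_2,q_0)$, with $j=3$. So $p_0=p_j$ can happen.

**Lemma 4.** Let $(p_0,\dots,p_j)$ be the chain of a witness $w$.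

(a) $p_0,\dots,p_{j-1}$ are distinct, and $p_1,\dots,p_j$ are distinct. So $w$ is injective on $T=\{p_0,\dots,p_{j-1}\}$, and $|T|=j\le n$.

(b) Every word $v$ with $p_iv=p_{i+1}$ for $0\le i<j$ is a witness, with $v\in L$ and $v^j\notin L$.

*Proof.* (a) Suppose $p_a=p_b$ with $0\le a<b\le j-1$. Applying $w^{j-b}$ to both sides gives $p_j=p_{j-(b-a)}$. Since $1\le b-a\le j-1$, the index $j-(b-a)$ lies in $\{1,\dots,j-1\}$, so $p_j\in F$, a contradiction. Also $p_j\notin F$ differs from $p_1,\dots,p_{j-1}\in F$. (b) $q_0v=p_1\in F$ and $q_0v^j=p_j\notin F$. $\square$

Picture $j$ tokens placed on $p_0,\dots,p_{j-1}$. Reading $w$ moves all of them at once, and they never collide, since a collision would persist to the end.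

## 5. Pigeonhole on tuples, and the factor $j!$

The natural first attempt at an upper bound is to delete loops. Let $w$ be a shortest witness, let $u_i$ be its prefix of length $i$, and let $\tau_i=(p_0u_i,\dots,p_{j-1}u_i)$ be the tuple of token positions. If $\tau_s=\tau_t$ with $s<t$, delete the letters in places $s+1,\dots,t$. The remaining word still sends $p_i$ to $p_{i+1}$, so by Lemma 4(b) it is a shorter witness, a contradiction. So the $|w|+1$ tuples are distinct, and as each has distinct entries,
$$|w|< n(n-1)\cdots(n-j+1)=\binom nj\, j!\,.\tag{1}$$
This is an $n^{O(n)}$ bound. The factor $\binom nj\le 2^n$, which counts the *sets* of token positions, is harmless. The factor $j!$, which counts the orderings, is what costs $n^{\Theta(n)}$ when $j$ is close to $n$. It would be enough to cut whenever a set repeats, but that step is false.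

*Example.* Let $Q=\{1,2,3\}$, let $a:1\mapsto2\mapsto3\mapsto1$, and let $b:1\mapsto3,\ 2\mapsto3,\ 3\mapsto2$. Under $ab$ the set $\{1,2\}$ goes to $\{2,3\}$ and then to $\{2,3\}$ again. The set repeats, but $a$ acts by $1\mapsto2,\ 2\mapsto3$, while $ab$ acts by $1\mapsto3,\ 2\mapsto2$. Deleting $b$ changes who goes where.

When a set repeats, the word in between performs a permutation of it. We should not *delete* the loop but *replace* it by a shorter closed walk performing the same permutation. The permutations available at a given set form a group generated by short closed walks. The saving comes from a theorem on permutation groups: a group of degree $j$ may have $j!$ elements, but every element is a product of far fewer than $j!$ generators.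

## 6. Products of generators in permutation groups

**Definition ($D_j$).** $D_j$ is the least number such that for every group $G\le\mathrm{Sym}(j)$ and every set $X$ generating $G$, each element of $G$ is a product of at most $D_j$ elements of $X$, without inverses. The identity is the empty product.

*Example.* $D_2=1$: the trivial group needs only the empty product, and a generating set of $\mathrm{Sym}(2)$ contains the swap. Also $D_3\ge3$: with $X=\{(1\,2),(2\,3)\}$, the products of at most two elements of $X$ are the identity, the two generators and the two $3$-cycles, so $(1\,3)=(1\,2)(2\,3)(1\,2)$ needs three.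

**Lemma 5.** (a) $D_j\le D_{j+1}$. (b) $D_j\le j!$. (c) $D_n\le e^{(2+o(1))\sqrt{n\ln n}}$.

*Proof.* (a) View $G\le\mathrm{Sym}(j)$ as acting on $j+1$ points with one point fixed. The products are the same.

(b) In a finite group a nonempty subset closed under multiplication is a subgroup, since $g^{-1}$ is $g^{m-1}$ with $m$ the order of $g$. So the products of elements of $X$ form all of $G$. In a shortest expression $g=x_1\cdots x_l$ the $l+1$ partial products $1,\,x_1,\,x_1x_2,\dots$ are distinct, because if two agreed we could delete the factors in between. So $l\le|G|-1<j!$.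

(c) We use two published theorems. Babai and Seress (*On the diameter of permutation groups*, European J. Combin. 13 (1992) 231–243): for every permutation group $G$ of degree $n$ and every generating set $X$, each element of $G$ is a product of at most $e^{(1+o(1))\sqrt{n\ln n}}$ elements of $X\cup X^{-1}$. Landau: the maximal order of an element of $\mathrm{Sym}(n)$ is $e^{(1+o(1))\sqrt{n\ln n}}$. Replace each $x^{-1}$ in such a product by $x^{\mathrm{ord}(x)-1}$. Each factor becomes at most $e^{(1+o(1))\sqrt{n\ln n}}$ factors from $X$, and multiplying the two bounds gives the claim. $\square$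

## 7. Shortening walks in the digraph of $j$-subsets

**Definition ($\Gamma_j$).** The vertices of the digraph $\Gamma_j$ are the $j$-subsets of $Q$. There is an edge $S\xrightarrow{a}Sa$ for every letter $a$ that is injective on $S$. A path $R$ from $S$ to $S'$ (vertices may repeat) induces a bijection $[R]:S\to S'$. Bijections are composed left to right, so $[RR']=[R][R']$.

*Example.* For the letters $a,b$ of Section 5, $\Gamma_2$ has the edges $\{1,2\}\xrightarrow{a}\{2,3\}\xrightarrow{a}\{1,3\}\xrightarrow{a}\{1,2\}$, the loop $\{2,3\}\xrightarrow{b}\{2,3\}$ and the edge $\{1,3\}\xrightarrow{b}\{2,3\}$. There is no $b$-edge from $\{1,2\}$, because $1b=2b$. The closed path $abaa$ at $\{1,2\}$ induces the swap: $1\mapsto2\mapsto3\mapsto1\mapsto2$ and $2\mapsto3\mapsto2\mapsto3\mapsto1$.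

Recall that two vertices of a digraph lie in the same strongly connected component if each can be reached from the other. A path that leaves a component never returns. Between two vertices of a component with $N$ vertices, a shortest path stays inside and has length at most $N-1$.

**Lemma 6.** For every path $P$ in $\Gamma_j$ there is a path with the same endpoints, inducing the same bijection, of length at most $(2D_j+1)\binom nj$.

*Proof.*

**Step 1: reduce to one component.** This step isolates the parts of $P$ where it can return to a set. $P$ passes successively through distinct components $K_1,\dots,K_s$, with one edge between consecutive ones. Those $s-1$ edges are kept. Let $R$ be the part of $P$ inside a component $K$ with $N$ vertices, going from $A$ to $B$. We want a short path from $A$ to $B$ inducing $[R]$.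

**Step 2: find short generators for the loops at $A$.** This step describes all permutations of $A$ available by closed paths. These permutations form a nonempty set closed under composition in the finite group $\mathrm{Sym}(A)$, hence a group $G$. A closed path at $A$ stays in $K$, since each of its vertices is reachable from $A$ and leads back to $A$. For each $S\in K$ fix paths $\mathrm{out}_S:A\to S$ and $\mathrm{in}_S:S\to A$ inside $K$, of length at most $N-1$, both empty for $S=A$. Put
$$X=\{[\mathrm{out}_S\,a\,\mathrm{in}_{S'}]:\ S\xrightarrow{a}S'\text{ in }K\}\ \cup\ \{[\mathrm{out}_S\,\mathrm{in}_S]:\ S\in K\}\subseteq G.$$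
Each element of $X$ is induced by a closed path at $A$ of length at most $(N-1)+1+(N-1)=2N-1$.

**Step 3: check that $X$ generates $G$.** Take a closed path $A=S_0\xrightarrow{a_1}S_1\cdots\xrightarrow{a_l}S_l=A$, and let $[a_i]$ denote the bijection $S_{i-1}\to S_i$. Since $\mathrm{out}_{S_0}$ and $\mathrm{out}_{S_l}$ are empty, the following product telescopes:
$$[a_1\cdots a_l]=\prod_{i=1}^{l}[\mathrm{out}_{S_{i-1}}]\,[a_i]\,[\mathrm{out}_{S_i}]^{-1}.$$
In each factor insert $[\mathrm{in}_{S_i}][\mathrm{in}_{S_i}]^{-1}$ after $[a_i]$, and use $[\mathrm{in}_{S_i}]^{-1}[\mathrm{out}_{S_i}]^{-1}=[\mathrm{out}_{S_i}\mathrm{in}_{S_i}]^{-1}$. This gives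
$$[a_1\cdots a_l]=\prod_{i=1}^{l}[\mathrm{out}_{S_{i-1}}\,a_i\,\mathrm{in}_{S_i}]\;[\mathrm{out}_{S_i}\,\mathrm{in}_{S_i}]^{-1},$$
a product of elements of $X\cup X^{-1}$. (The second kind of generator is there because $\mathrm{in}_S$ need not undo $\mathrm{out}_S$.)

**Step 4: replace $R$.** Let
$$g=[R][\mathrm{out}_B]^{-1}=[R\,\mathrm{in}_B]\,[\mathrm{out}_B\,\mathrm{in}_B]^{-1}.$$
Both $R\,\mathrm{in}_B$ and $\mathrm{out}_B\,\mathrm{in}_B$ are closed paths at $A$, so $g\in G$. As $|A|=j$, $g$ is a product of at most $D_j$ elements of $X$. So $[R]=g[\mathrm{out}_B]$ is induced by a path from $A$ to $B$ of length at most $D_j(2N-1)+(N-1)$.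

**Step 5: add up.** With $N_i=|K_i|$, the total length after replacing every part is at most
$$\sum_{i=1}^s\bigl(D_j(2N_i-1)+N_i-1\bigr)+(s-1)\le(2D_j+1)\sum_{i=1}^sN_i\le(2D_j+1)\binom nj,$$
because the $K_i$ are disjoint sets of vertices of $\Gamma_j$. $\square$

**The upper bound in Theorem 1.** Let $w$ be a witness with chain $(p_0,\dots,p_j)$. As $w$ is injective on $T$, so is each of its prefixes, and $w$ is a path in $\Gamma_j$ from $T$ to $Tw$. By Lemma 6 some word $v$ with
$$|v|\le(2D_j+1)\binom nj\tag{2}$$
induces the same bijection on $T$, that is, $p_iv=p_{i+1}$ for $0\le i<j$. By Lemma 4(b), $v$ is a witness. Since $D_j\le D_n$ and $\binom nj\le\binom n{\lfloor n/2\rfloor}\le 2^n$, Lemma 5(c) gives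
$$f(n)\le(2D_n+1)\binom n{\lfloor n/2\rfloor}\le\binom n{\lfloor n/2\rfloor}e^{(2+o(1))\sqrt{n\ln n}}\le2^{\,n+O(\sqrt{n\log n})}.$$

**The upper bound in Theorem 3.** If $w\in L$ and $w^i\notin L$ with $2\le i\le k$, the chain of $w$ has $j\le i\le k$. The word $v$ of (2) satisfies $v\in L$ and $v^j\notin L$ with $2\le j\le k$, so it qualifies for $g_k$. By Lemma 5(b), $|v|\le(2\cdot k!+1)\,n^k$. So $g_k(n)=O(n^k)$.

## 8. An accepting sink, and a walk through all configurations

For lower bounds we want an automaton in which the tokens are forced along a long route. A state does not see the other tokens. But a witness must move all tokens safely at the same time. We use an *accepting* sink $d$: if a token falls into $d$, all further words are accepted, and the word is not a witness.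

**Lemma 7.** Suppose a complete DFA has states $r\ne d$ with $F=Q\setminus\{r\}$, and both $r$ and $d$ go to $d$ under every letter. Let $w$ be a witness with chain $(p_0,\dots,p_j)$. Then $p_j=r$, the run of $w^j$ from $q_0$ never visits $d$, and it visits $r$ only at its very end.

*Proof.* $p_j\notin F$ means $p_j=r$. A run that visits $d$ stays in $d\ne r$, so the run of $w^j$, which ends in $r$, avoids $d$. If it visited $r$ before its end, the next state would be $d$. $\square$

In particular, while a proper prefix of $w$ is read, none of the $j$ tokens starting at $p_0,\dots,p_{j-1}$ is at $r$ or $d$.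

*A small case.* Take states $s,s',t,t',r,d$ with $q_0=s$ and $F=Q\setminus\{r\}$. The pairs in $\{s,s'\}\times\{t,t'\}$ are listed as $(s,t),(s',t),(s,t'),(s',t')$. The letters are $a_1:s\mapsto s',\,t\mapsto t$; $a_2:s'\mapsto s,\,t\mapsto t'$; $a_3:s\mapsto s',\,t'\mapsto t'$; $e:s'\mapsto t,\,t'\mapsto r$. Everything not mentioned goes to $d$. The word $a_1a_2a_3e$ sends $s\mapsto t$ and $t\mapsto r$, so it is a witness. The shorter word $a_1e$ also sends $s\mapsto t$, but it sends $t\mapsto t\mapsto d$, so all its powers are accepted. Each letter advances the *pair* by one place in the list, or loses a token.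

**Proposition 8.** Let $p$ be prime, let $b_0,\dots,b_{p-1}\ge1$ be integers, and let $n=2+\sum_xb_x$. There is a complete $n$-state DFA whose language has exactly one witness $w$. It has $|w|=\prod_xb_x$, and the least $i$ with $w^i\notin L$ is $i=p$.

*Proof.*

**Step 1: the construction.** Let $Q=B_0\sqcup\dots\sqcup B_{p-1}\sqcup\{r,d\}$ with $|B_x|=b_x$. A *configuration* is a tuple $C=(C[0],\dots,C[p-1])$ with $C[x]\in B_x$. List all configurations without repetition as $C_0,C_1,\dots,C_m$, so $m+1=\prod_xb_x$. The letters are $a_1,\dots,a_m,e$:

* $a_i$ maps $C_{i-1}[x]\mapsto C_i[x]$ for all $x$, and every other state to $d$;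
* $e$ maps $C_m[x]\mapsto C_0[x+1]$ for $x\le p-2$ and $C_m[p-1]\mapsto r$, and every other state to $d$.

In particular $r$ and $d$ go to $d$ under all letters. Put $q_0=C_0[0]$ and $F=Q\setminus\{r\}$.

**Step 2: there is a witness.** The word $w=a_1\cdots a_me$ maps $C_0[x]\mapsto C_m[x]\mapsto C_0[x+1]$ for $x\le p-2$, and $C_0[p-1]\mapsto r$. So $q_0w^i=C_0[i]\in F$ for $1\le i<p$, and $q_0w^p=r\notin F$. Its length is $m+1$.

**Step 3: every witness contains $e$ exactly once and has $j=p$.** This is where we need $p$ prime. Let $w$ be any witness, with chain $(p_0,\dots,p_j)$; Lemma 7 applies. Give the states of $B_x$ block number $x$, and $r$ block number $p$. On transitions not into $d$, each $a_i$ preserves block numbers and $e$ raises them by $1$. If $w$ contains $c$ letters $e$, then $p_x$ has block number $xc$, and $p_j=r$ gives $jc=p$. As $j\ge2$ and $p$ is prime, $j=p$ and $c=1$.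

**Step 4: the tokens start at $C_0$.** The state $r$ is entered only by $e$, so $w$ ends in $e$ and $w=ue$ with $u$ over $\{a_1,\dots,a_m\}$. For $1\le x\le p-1$ the state $p_x$ is in block $x$ and in the image of $e$, so $p_x=C_0[x]$. Also $p_0=q_0=C_0[0]$.

**Step 5: the letters are forced.** While $u$ is read, the tokens stay in their blocks and form a configuration, starting at $C_0$. The letter $a_i$ sends no token to $d$ exactly when the configuration is $C_{i-1}$, and then it becomes $C_i$. As the $C_i$ are distinct, $u=a_1\cdots a_s$ for some $s$. The final $e$ sends no token to $d$ only if the configuration is $C_m$, so $s=m$ and $w=a_1\cdots a_me$. $\square$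

*Primality matters.* Run the same construction with $p=4$ and all $b_x=2$. The word $a_1\cdots a_{15}e$ has length $16$, but there is a witness of length at most $8$ with $c=2$, $j=2$. Only two tokens are needed, in blocks $0$ and $2$. The word $a_1\cdots a_{15}$ takes the pair $(C_0[0],C_0[2])$ to $(C_{15}[0],C_{15}[2])$ through a set of only $4$ pairs, so deleting loops leaves a word $u_1$ with $|u_1|\le3$ doing the same. Likewise some $u_2$ with $|u_2|\le3$ takes $(C_0[1],C_0[3])$ to $(C_{15}[1],C_{15}[3])$. Then $v=u_1eu_2e$ sends $C_0[0]\mapsto C_0[2]\mapsto r$, so $v\in L$ and $v^2\notin L$.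

## 9. Choosing the block sizes

For a fixed sum, blocks of size $b$ give a product of about $b^{(n-2)/b}$. Among integers, $b^{1/b}$ is largest at $b=3$. So we take blocks of size about $3$, with a prime number of them. By Bertrand's postulate, for every integer $M\ge1$ there is a prime $p$ with $M<p\le2M$. With $M=\lfloor y/2\rfloor$ this gives
$$\text{for every real }y\ge2\text{ there is a prime }p\text{ with }y/2<p\le y,\tag{3}$$
since an integer exceeding $\lfloor y/2\rfloor$ exceeds $y/2$.

**The lower bounds in Theorem 1.** Let $n\ge8$ and $y=(n-2)/3\ge2$, and take a prime $p$ from (3). As $3p\le n-2$, we can choose all $b_x\ge3$ with $\sum_x b_x=n-2$. Proposition 8 gives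
$$f(n)\ge\prod_x b_x\ge3^p\ge3^{(n-2)/6}.$$
For the sharper bound, take $p$ to be the largest prime at most $y$. By the prime number theorem, for each fixed $\varepsilon\in(0,1)$ the number of primes in $((1-\varepsilon)y,y]$ is $(\varepsilon+o(1))\,y/\ln y$, which is positive for large $y$. So $p=(1-o(1))y=(1-o(1))n/3$, and $f(n)\ge3^{n/3-o(n)}$. With the upper bound of Section 7, this proves **Theorem 1**. $\blacksquare$

**The lower bound in Theorem 3.** Let $n\ge k+2$. Apply Proposition 8 with $p=k$, all $b_x\ge\lfloor(n-2)/k\rfloor$ and $\sum_x b_x=n-2$. The unique witness $w$ has $w^k\notin L$, so it qualifies for $g_k$. Every qualifying word is a witness, so no other word qualifies. Hence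
$$g_k(n)\ge\Bigl\lfloor\frac{n-2}k\Bigr\rfloor^k\ge\Bigl(\frac{n-2}{2k}\Bigr)^k,$$
using $\lfloor z\rfloor\ge z/2$ for $z\ge1$. With Section 7, this proves **Theorem 3**. $\blacksquare$

## 10. A rotating binary counter with five letters

Proposition 8 uses $K=\prod_xb_x$ letters, exponentially many. The first thing to try for a binary alphabet is to code letter number $i$ as $0^i1$ ($0\le i<K$) and to let the states remember how many $0$'s have just been read. This takes $N=(n-2)K+2$ states. The coded witness uses each letter once, so it has length $1+2+\dots+K=K(K+1)/2\le N^2$. That is polynomial in the number of states, and the exponential gap is lost. The coding is cheap only if the number of letters is bounded. So we need a *bounded* set of letters that still forces a long route.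

The idea is to let the tokens hold the digits of a binary counter. Letters cannot look at all the tokens at once, so the tokens sit on a ring of $p$ positions and rotate, and digits are changed only at position $p-1$. One token is a marker, which holds the carry and shows when a full turn is complete.

**Proposition 9.** For every prime $p\ge3$ there is a complete DFA with $4p+2$ states and $5$ letters having exactly one witness, of length $p\,2^{p-1}$.

*Proof.*

**Step 1: the construction.** Let
$$Q=\{(i,\gamma):i\in\mathbb Z_p,\ \gamma\in\{0,1,M_0,M_1\}\}\cup\{r,d\},\qquad q_0=(0,M_1),\qquad F=Q\setminus\{r\}.$$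
We call $i\in\{0,\dots,p-1\}$ the *position*; $r$ has position $0$. The contents $0,1$ are *bits* (written $b$), and $M_0,M_1$ are *markers* with carry $0$ and $1$. Every transition not listed goes to $d$, so $r$ and $d$ always go to $d$.

* $A$: $(p-1,1)\mapsto(0,0)$; for $i\le p-2$: $(i,b)\mapsto(i+1,b)$ and $(i,M_1)\mapsto(i+1,M_1)$.
* $B$: $(p-1,0)\mapsto(0,1)$; for $i\le p-2$: $(i,b)\mapsto(i+1,b)$ and $(i,M_1)\mapsto(i+1,M_0)$.
* $C$: $(i,b)\mapsto(i+1,b)$ for all $i\in\mathbb Z_p$; for $i\le p-2$: $(i,M_0)\mapsto(i+1,M_0)$.
* $D$: $(p-1,M_0)\mapsto(0,M_1)$; for $i\le p-2$: $(i,b)\mapsto(i+1,b)$.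
* $E$: $(p-1,M_1)\mapsto(1,0)$; $(p-2,0)\mapsto r$; $(i,0)\mapsto(i+2,0)$ for $0\le i\le p-3$.

So $A$ is "carry $1$ meets bit $1$", $B$ is "carry $1$ meets bit $0$", $C$ copies a bit when the carry is $0$, $D$ restarts, and $E$ ends the count. On transitions not into $d$, the letters $A,B,C,D$ shift positions by $1$ and $E$ shifts them by $2$, modulo $p$. Apart from $d$, the image of $E$ is
$$\{r\}\cup\{(i,0):1\le i\le p-1\}.\tag{4}$$

*The case $p=3$.* Write the contents at positions $0,1,2$ in brackets, starting from $[M_1,0,0]$ and always using a letter that loses no token: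
$$[M_1,0,0]\xrightarrow{B}[1,M_0,0]\xrightarrow{C}[0,1,M_0]\xrightarrow{D}[M_1,0,1]\xrightarrow{A}[0,M_1,0]\xrightarrow{B}[1,0,M_0]\xrightarrow{D}[M_1,1,0],$$
$$[M_1,1,0]\xrightarrow{B}[1,M_0,1]\xrightarrow{C}[1,1,M_0]\xrightarrow{D}[M_1,1,1]\xrightarrow{A}[0,M_1,1]\xrightarrow{A}[0,0,M_1],$$
and then $E$. The counter reads $00,01,10,11$ behind the marker, and the word $BCD\,ABD\,BCD\,AAE$ has length $12=3\cdot2^2$.

**Step 2: every witness has $j=p$.** This step shows that the tokens fill the whole ring. Let $w$ be a witness with chain $(p_0,\dots,p_j)$; Lemma 7 applies, so $p_j=r$. As $r$ is entered only by $E$, $w$ ends in $E$. Let $c\in\mathbb Z_p$ be the total shift of $w$, that is, the sum of the shifts of its letters. As the run of $w^j$ avoids $d$, $p_x$ has position $xc$ for $0\le x\le j$.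

Each $p_x$ with $1\le x\le j$ is in the image of $E$ and is not $d$, so it lies in (4). The only element of (4) with position $0$ is $r$. If $c=0$, then $p_1$ has position $0$, so $p_1=r\notin F$, a contradiction. So $c\ne0$. Since $r$ has position $0$, $jc=0$ in $\mathbb Z_p$, and hence $p\mid j$ because $p$ is prime. In particular $j\ge p$, so $p_p$ is on the chain. It has position $pc=0$, so $p_p=r$. As $p_1,\dots,p_{j-1}\in F$, this forces $j=p$.

**Step 3: $E$ occurs only at the end, and the starting set is determined.** The positions $0,c,2c,\dots,(p-1)c$ of $p_0,\dots,p_{p-1}$ are all different, so the $p$ tokens occupy all $p$ positions, one each. All tokens are shifted by the same amount, so this remains true after every proper prefix of $w$, where by Lemma 7 no token is at $r$ or $d$. Suppose $E$ occurred before the end of $w$. The token then at position $p-2$ would go to $r$ or $d$ after a proper prefix of $w$, contradicting Lemma 7. So $w=uE$ with $u\in\{A,B,C,D\}^*$.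

For $1\le x\le p-1$ the state $p_x$ lies in (4) and is not $r$, so it is $(i,0)$ with $i\ne0$. As the positions are all different,
$$\{p_0,\dots,p_{p-1}\}=\{(0,M_1),(1,0),(2,0),\dots,(p-1,0)\}=:c(0).$$

**Step 4: the letters are forced.** Consider a set with one state in each position, exactly one of them a marker. If $A,B,C$ or $D$ sends no state of the set to $d$, the image has the same form: positions are rotated, bits go to bits, and the marker goes to a marker. We now find the letters that send no state of the set to $d$.

* *Marker $M_1$ at a position $\le p-2$.* $C$ and $D$ send every $M_1$ to $d$, and $E$ does so unless it is at position $p-1$. $A$ is safe exactly when the bit at position $p-1$ is $1$, and $B$ exactly when it is $0$. So one letter is safe.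
* *Marker $M_0$ at a position $\le p-2$.* $A$, $B$, $E$ send every $M_0$ to $d$, and $D$ does so unless it is at position $p-1$. Only $C$ is safe, and it is safe.
* *Marker $M_0$ at position $p-1$.* $A$, $B$, $E$ send $M_0$ to $d$, and $C$ sends $(p-1,M_0)$ to $d$. Only $D$ is safe, and it is safe because all the bits are at positions $\le p-2$.
* *Marker $M_1$ at position $p-1$.* $A,B,C,D$ all send $(p-1,M_1)$ to $d$. Only $E$ can be safe, and it is safe exactly when all bits are $0$.

So every witness is obtained by following the forced letters from $c(0)$ until the first $E$. There is at most one.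

**Step 5: the forced letters count.** This step computes the length. For $0\le N<2^{p-1}$ let $c(N)$ be the set consisting of $(0,M_1)$ and, at each position $i\in\{1,\dots,p-1\}$, the bit of $N$ of weight $2^{p-1-i}$. Start from $c(N)$. After $t\le p-2$ forced letters the marker is at position $t\le p-2$, and position $p-1$ holds the bit that started at position $p-1-t$, which has weight $2^t$. So the first $p-1$ forced letters process the bits in order of increasing weight. While the carry is $1$, $A$ turns a bit $1$ into $0$ and keeps the carry, and $B$ turns the first bit $0$ into $1$ and clears the carry. After that $C$ copies the remaining bits. This is binary addition of $1$.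

If $N<2^{p-1}-1$, some bit is $0$, so the marker arrives at position $p-1$ as $M_0$. Then $D$ is forced. It brings the marker back to $(0,M_1)$, and after $p$ shifts by $1$ every bit is in its original position. The result is $c(N+1)$ after $p$ letters, with no $E$ used.

If $N=2^{p-1}-1$, all bits are $1$ and the forced letters are $A^{p-1}$. They produce $(p-1,M_1)$ and bits $0$ at positions $0,\dots,p-2$, so $E$ is safe and forced.

The forced word has $p(2^{p-1}-1)$ letters up to $c(2^{p-1}-1)$, then $p-1$ letters $A$, then $E$. Its length is $p(2^{p-1}-1)+(p-1)+1=p\,2^{p-1}$.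

**Step 6: the forced word is a witness.** Write it as $w=uE$. Here $u$ consists of $p2^{p-1}-1\equiv-1\pmod p$ letters of shift $1$, so it moves each token of $c(0)$ back by one position. All bits are $0$ at the end of $u$ and the marker is $M_1$, so $u$ maps $(0,M_1)\mapsto(p-1,M_1)$ and $(i,0)\mapsto(i-1,0)$ for $1\le i\le p-1$. Then $E$ maps $(p-1,M_1)\mapsto(1,0)$, $(i-1,0)\mapsto(i+1,0)$ for $1\le i\le p-2$, and $(p-2,0)\mapsto r$. Altogether $w$ maps
$$q_0\mapsto(1,0)\mapsto(2,0)\mapsto\cdots\mapsto(p-1,0)\mapsto r,$$
so $w\in L$ and $w^p\notin L$. $\square$

The shift $2$ of $E$ is what makes this work. With shift $1$ the word, of length divisible by $p$, would have total shift $0$. With shift $2$ the total shift is $1$, and the powers of $w$ carry $q_0$ once around the ring.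

## 11. Coding five letters by two

It remains to prove Theorem 2 for $s\ge2$. The upper bound follows from $f_s\le f$ and Theorem 1, and it is uniform in $s$.

**Step 1: the binary automaton.** This step codes letter number $i$ as $0^i1$. Take the DFA of Proposition 9 and name its letters $\sigma_0,\dots,\sigma_4$. The new DFA over $\{0,1\}$ has the states $\bigl((Q\setminus\{r,d\})\times\{0,\dots,4\}\bigr)\cup\{r,d\}$, which is $5\cdot4p+2=20p+2$ states. The start state is $(q_0,0)$, and all states except $r$ are final. The letter $0$ maps $(q,i)\mapsto(q,i+1)$ for $i<4$ and $(q,4)\mapsto d$. The letter $1$ maps $(q,i)\mapsto(q\sigma_i,0)$, read as $r$ or $d$ if $q\sigma_i\in\{r,d\}$. Both letters map $r$ and $d$ to $d$.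

Identify $q\leftrightarrow(q,0)$, $r\leftrightarrow r$, $d\leftrightarrow d$. Under this identification $0^i1$ with $i\le4$ acts exactly as $\sigma_i$ does: $(q,0)$ goes to $(q,i)$ and then to $(q\sigma_i,0)$, while $r$ and $d$ go to $d$. Final states correspond to final states.

**Step 2: every binary witness decodes.** Let $W$ be a witness of the binary DFA. Lemma 7 applies. The state $r$ is entered only by the letter $1$, so $W$ ends in $1$ and $W=0^{i_1}1\,0^{i_2}1\cdots0^{i_t}1$. Consider the run of $W$ from $(q_0,0)$. It avoids $d$, and it avoids $r$ because $j\ge2$. So at the start of each factor $0^{i_h}1$ it is at a state $(q,0)$, and $i_h\ge5$ would take it to $d$. Hence all $i_h\le4$. Let $w=\sigma_{i_1}\cdots\sigma_{i_t}$. By Step 1, $W^k$ is accepted exactly when $w^k$ is, for every $k\ge1$. So $w$ is a witness of the DFA of Proposition 9, and $|W|\ge|w|=p\,2^{p-1}$.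

**Step 3: a binary witness exists.** By the same correspondence, the code of the witness of Proposition 9 is a witness.

**Step 4: general $n$ and $s\ge2$.** Let $20p+2\le n$. Add $n-(20p+2)$ unreachable states, with all their transitions going to $d$, and add $s-2$ letters that send every state to $d$. A word containing an extra letter sends $q_0$ to $d$, and so do all its positive powers. Since $d\in F$ is absorbing, all these powers are accepted and the word is not a witness. Words without extra letters behave as before. So for every prime $p\ge3$ with $20p+2\le n$ and every $s\ge2$,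
$$f_s(n)\ge p\,2^{p-1}.\tag{5}$$

**Step 5: choice of $p$.** Let $n\ge82$ and $y=(n-2)/20\ge4$. By (3) there is a prime $p$ with $y/2<p\le y$. Then $p>2$, so $p\ge3$, and $20p+2\le n$. By (5),
$$f_s(n)\ge p\,2^{p-1}\ge2^p>2^{(n-2)/40}$$
for all $n\ge82$ and all $s\ge2$. So $\log f_s(n)=\Omega(n)$ uniformly in $s\ge2$. With the upper bound and Section 3, this proves **Theorem 2**. $\blacksquare$
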